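# Set-valued quasi-contractions and the constant $3^{-1/3}$

## 1. Two maps on the truncated integers

Let $X=\mathbb Z$ with the metric $d(x,y)=\min\{|x-y|,3\}$. This space is bounded, and it is complete because distinct points are at distance at least $1$, so that Cauchy sequences are eventually constant. Consider two maps without fixed points.

First take the shift $\sigma(x)=x+1$. Let $x<y$ and $m=y-x$. Then $d(\sigma x,\sigma y)=\min\{m,3\}$. Compare this with the largest of the five numbers
$$d(x,y),\quad d(x,\sigma x),\quad d(y,\sigma y),\quad d(x,\sigma y),\quad d(y,\sigma x).$$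
These are $\min\{m,3\}$, $1$, $1$, $\min\{m+1,3\}$, $\min\{m-1,3\}$, so the largest is $\min\{m+1,3\}$. The ratio $\min\{m,3\}/\min\{m+1,3\}$ is
$$\tfrac12\ (m=1),\qquad \tfrac23\ (m=2),\qquad 1\ (m\ge3).$$
The shift brings near pairs together, relative to that maximum, by a factor at most $2/3$. Only far pairs, with $m\ge 3$, cause trouble.

Now take a set-valued map, $Tx=\mathbb Z\setminus\{x\}$, which has no fixed point in the sense that $x\notin Tx$ always. For $x\ne y$ the only point of $Tx$ that is not in $Ty$ is $y$, and $y$ has distance $1$ from $Ty$. Symmetrically, $x$ is the only point of $Ty$ not in $Tx$, and its distance from $Tx$ is $1$. So the "distance between the sets $Tx$ and $Ty$" is $1$. On the other side, $d(x,Tx)=d(y,Ty)=1$, but $d(x,Ty)=d(y,Tx)=0$ because $x\in Ty$ and $y\in Tx$. The largest of the five numbers is $\min\{m,3\}$ with $m=|x-y|$, and the ratio is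
$$1\ (m=1),\qquad \tfrac12\ (m=2),\qquad \tfrac13\ (m\ge3).$$
Now far pairs behave well and adjacent pairs fail.

So one map fails on far pairs and the other on near pairs. Is there a map without fixed points, on some complete space, that succeeds on all pairs with one ratio $k<1$? For which $k$? That is the question of this lecture, and the answer is a definite number.

## 2. The Hausdorff metric, quasi-contractions, and the theorem

Let $(X,d)$ be a nonempty metric space, and for $x\in X$ and nonempty $B\subseteq X$ put $d(x,B)=\inf_{y\in B}d(x,y)$. Let $CB(X)$ be the family of nonempty closed bounded subsets of $X$, with the Hausdorff metric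
$$\mathcal H(A,B)=\max\Big\{\sup_{x\in A}d(x,B),\ \sup_{y\in B}d(y,A)\Big\}.$$
For instance, on the real line $A=\{0\}$ and $B=\{0,3\}$ have $\mathcal H(A,B)=3$: the first supremum is $0$, the second is $3$. We use three elementary facts. If $a\in A$, then $d(a,B)\le\mathcal H(A,B)$. The function $x\mapsto d(x,B)$ satisfies $|d(x,B)-d(x',B)|\le d(x,x')$. If $B$ is closed, then $d(x,B)=0$ exactly when $x\in B$.

**Definition.** A map $T:X\to CB(X)$ is a $k$-set-valued quasi-contraction if
$$\mathcal H(Tx,Ty)\le k\max\{d(x,y),\,d(x,Tx),\,d(y,Ty),\,d(x,Ty),\,d(y,Tx)\}\qquad(x,y\in X).$$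
A fixed point of $T$ is a point $x$ with $x\in Tx$.

Here is a small example. Let $X=\{0,1,2\}$ with the usual distance, $T0=T1=\{0\}$ and $T2=\{0,1\}$. Then $\mathcal H(T0,T1)=0$. For the pair $0,2$ we have $\mathcal H=1$ and $d(0,2)=2=d(2,T0)$, and the maximum of the five terms is $2$. For the pair $1,2$ we have $\mathcal H=1=d(1,2)$, so $T$ does not contract this pair in the ordinary sense; but $d(2,T1)=2$, and the maximum is again $2$. So $T$ is a $\frac12$-set-valued quasi-contraction, thanks to a cross term $d(y,Tx)$. Its fixed point is $0$.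

The problem comes from "Int. J. Nonlinear Anal. Appl. 5 (2014) No.1, 64-70". The known result, Theorem 1.2, says that on a nonempty complete metric space every $k$-set-valued quasi-contraction with $k<\frac12$ has a fixed point. Question 1.3 asks whether this remains true for any $k\in[\frac12,1)$: for every such $k$, does every $k$-set-valued quasi-contraction on every nonempty complete metric space have a fixed point?

**Theorem.**

(A) If $0\le k<3^{-1/3}$, every $k$-set-valued quasi-contraction $T:X\to CB(X)$ on a nonempty complete metric space has a fixed point.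

(B) There are a countable, bounded, complete metric space $(X,d)$ with $d(x,y)\ge1$ for $x\ne y$, and a map $T:X\to CB(X)$, such that $d(x,Tx)\ge1$ for all $x$ and, with $k=3^{-1/3}$,
$$\mathcal H(Tx,Ty)\le k\max\{d(x,y),\,d(x,Ty),\,d(y,Tx)\}\qquad(x,y\in X).$$
Hence, for every $k\in[3^{-1/3},1)$, $T$ is a $k$-set-valued quasi-contraction on a complete space with no fixed point.

The last sentence of (B) follows from the displayed inequality, because the right-hand side of the quasi-contraction inequality can only grow when $k$ grows or when terms are added inside the maximum. So the set of $k\in[0,1)$ for which the fixed point theorem holds is exactly $[0,3^{-1/3})$, where $3^{-1/3}\approx0.6934$. Question 1.3 has answer "yes" for $k\in[\frac12,3^{-1/3})$ and "no" for $k\in[3^{-1/3},1)$.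

## 3. Cauchy orbits, single-valued maps, and $k<\frac12$

An orbit of $T$ is a sequence with $x_{n+1}\in Tx_n$ for all $n\ge0$. The first lemma says that it is enough to find a Cauchy orbit, and this works for every $k<1$.

**Lemma 1.** Let $(X,d)$ be complete, $0\le k<1$, $T$ a $k$-set-valued quasi-contraction, and $(x_n)$ a Cauchy orbit. Then its limit $x$ satisfies $x\in Tx$.

*Proof.* We have $d(x_n,Tx_n)\le d(x_n,x_{n+1})$ and $d(x,Tx_n)\le d(x,x_{n+1})$. Since $x_{n+1}\in Tx_n$,
$$d(x_{n+1},Tx)\le\mathcal H(Tx_n,Tx)\le k\max\{d(x_n,x),\,d(x_n,x_{n+1}),\,d(x,Tx),\,d(x_n,Tx),\,d(x,x_{n+1})\}.$$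
Let $n\to\infty$. The left side tends to $d(x,Tx)$, and inside the maximum the terms tend to $0,0,d(x,Tx),d(x,Tx),0$. So $d(x,Tx)\le k\,d(x,Tx)$, hence $d(x,Tx)=0$, and $x\in Tx$ because $Tx$ is closed. $\square$

**Single-valued maps: every $k<1$ works.** Suppose $Tx=\{fx\}$ for all $x$, and let $x_n=f^n x_0$. Let $D(i,n)$ be the diameter of $\{x_i,\dots,x_n\}$. If $1\le i\le m<l\le n$, then $d(x_m,x_l)=\mathcal H(Tx_{m-1},Tx_{l-1})$ is at most $k$ times a distance between two of the points $x_{m-1},x_m,x_{l-1},x_l$. So $D(i,n)\le kD(i-1,n)$, and $D(i,n)\le k^iD(0,n)$. The numbers $D(0,n)$ are bounded: if $D(0,n)>0$, then pairs with both indices at least $1$ have distance at most $kD(0,n)<D(0,n)$, so $D(0,n)=d(x_0,x_l)$ for some $l\ge1$, and $D(0,n)\le d(x_0,x_1)+kD(0,n)$. Hence $D(0,n)\le d(x_0,x_1)/(1-k)$, the orbit is Cauchy, and Lemma 1 applies.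

It is natural to repeat this for set-valued $T$. The argument stops at the equality $d(x_m,x_l)=\mathcal H(Tx_{m-1},Tx_{l-1})$. For set-valued $T$, the right side controls only $d(x_m,Tx_{l-1})$. The point $x_l$ was picked from $Tx_{l-1}$ to be near $x_{l-1}$; nothing makes it near $x_m$.

**The case $k<\frac12$.** So we work with distances from points to sets. Suppose $T$ has no fixed point. Then all $d(x,Tx)$ are positive, and for any $\lambda>1$ we can choose an orbit with
$$t_n:=d(x_n,x_{n+1})\le\lambda\delta_n,\qquad\delta_n:=d(x_n,Tx_n)>0.$$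
For $n\ge1$, since $x_n\in Tx_{n-1}$, we have $d(x_n,Tx_{n-1})=0$ and
$$\delta_n\le\mathcal H(Tx_{n-1},Tx_n)\le k\max\{t_{n-1},\,\delta_{n-1},\,\delta_n,\,d(x_{n-1},Tx_n)\}\le k(t_{n-1}+\delta_n),$$
using $\delta_{n-1}\le t_{n-1}$ and the triangle inequality $d(x_{n-1},Tx_n)\le t_{n-1}+\delta_n$. So $\delta_n\le\frac{k}{1-k}t_{n-1}$ and $t_n\le\frac{\lambda k}{1-k}t_{n-1}$. If $k<\frac12$, then $\frac k{1-k}<1$, and we can choose $\lambda>1$ with $\frac{\lambda k}{1-k}<1$. Then $\sum t_n<\infty$, the orbit is Cauchy, and Lemma 1 contradicts the assumption. This proves Theorem 1.2.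

At $k=\frac12$ the factor $\frac k{1-k}$ equals $1$ and the argument stops. The wasteful step is the bare triangle inequality for $d(x_{n-1},Tx_n)$. It does not use that $x_{n-1}$ itself lies in a value of $T$, namely $Tx_{n-2}$, so that $d(x_{n-1},Tx_n)\le\mathcal H(Tx_{n-2},Tx_n)$, which gains another factor $k$. We can repeat this for $x_{n-2}\in Tx_{n-3}$, and go back all the way to $x_0$.

To see what this should give, imagine that all steps equal $1$. Applying the bare triangle inequality only after going back one more index gives $\delta_n\le\max\{k,\,k\delta_n,\,k^2(2+\delta_n)\}$, which forces $\delta_n<1$ when $3k^2<1$, that is, $k<3^{-1/2}\approx0.577$: already better than $\frac12$. If we go back all the way, the additive $\delta_n$ gets a coefficient $k^n$ that becomes negligible, and what remains are terms $k^j\cdot j$: $j$ factors $k$ against a path of $j$ unit steps. The condition becomes $jk^j<1$ for all $j\ge1$, that is, $k<j^{-1/j}$. The smallest of these numbers is at $j=3$.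

## 4. Bounding $d(x_n,Tx_n)$ by running back along the orbit

We now prove (A). If $k=0$, then $T$ is also a $k'$-set-valued quasi-contraction for every $k'>0$, so we may assume $0<k<3^{-1/3}$.

**Step 1: the numerical inequality.** This step turns $k<3^{-1/3}$ into decay of $jk^j$. Put $\theta=3^{1/3}k\in(0,1)$. For every integer $j\ge1$ we have $j\le3^{j/3}$. This is clear for $j=1$ and $j=3$; for $j=2$ it says $8\le9$ after cubing; and for $j\ge3$ it follows because $x\mapsto x^{1/x}$ decreases on $[e,\infty)$. Therefore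
$$j\,k^j\le\theta^j\qquad(j\ge1).\tag{1}$$

**Step 2: the orbit.** This step fixes how close to optimal each choice must be. Fix $r\in(\theta,1)$ and put $\lambda=r/\theta>1$. Suppose, for contradiction, that $T$ has no fixed point. The values are closed, so $d(x,Tx)>0$ for all $x$. Choose any $x_0$ and inductively $x_{n+1}\in Tx_n$ with $t_n\le\lambda\delta_n$, where again $t_n=d(x_n,x_{n+1})$ and $\delta_n=d(x_n,Tx_n)>0$. For $a\le n$ put
$$S(a,n)=\sum_{l=a}^{n-1}t_l,\qquad\text{so that } d(x_a,x_n)\le S(a,n).$$

**Step 3: running back.** This step bounds $\delta_n$ by earlier steps of the orbit. Fix $n\ge1$ and let $e_i=d(x_i,Tx_n)$ for $0\le i\le n$, so $e_n=\delta_n$. For $1\le i\le n$ we have $x_i\in Tx_{i-1}$, hence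
$$e_i\le\mathcal H(Tx_{i-1},Tx_n)\le k\max\{d(x_{i-1},x_n),\ \delta_{i-1},\ \delta_n,\ e_{i-1},\ d(x_n,Tx_{i-1})\}.$$
Three of these terms are at most $S(i-1,n)$: first $d(x_{i-1},x_n)\le S(i-1,n)$; next $\delta_{i-1}\le t_{i-1}\le S(i-1,n)$, because $i-1\le n-1$; and finally $d(x_n,Tx_{i-1})\le d(x_n,x_i)\le S(i,n)\le S(i-1,n)$. So
$$e_i\le k\max\{S(i-1,n),\ \delta_n,\ e_{i-1}\}\qquad(1\le i\le n).\tag{2}$$
Use (2) for $i=n$, insert (2) for $i=n-1$ into the term $e_{n-1}$, and continue down to $i=1$. After $j$ uses the term $S(n-j,n)$ appears with the factor $k^j$, and $\delta_n$ appears with $k^j\le k$. Altogether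
$$\delta_n\le\max\Big\{\max_{1\le j\le n}k^jS(n-j,n),\ k\delta_n,\ k^ne_0\Big\},\qquad e_0\le d(x_0,x_n)+\delta_n\le S(0,n)+\delta_n.$$
Since $\delta_n>0$ and $k<1$, the inequality $\delta_n\le k\delta_n$ is impossible, so the second term may be dropped. If the third term gives the bound, then $\delta_n\le k^n(S(0,n)+\delta_n)$, so $(1-k^n)\delta_n\le k^nS(0,n)$, and since $1-k^n\ge1-k$ we get $\delta_n\le\frac{k^n}{1-k}S(0,n)$. Hence
$$\delta_n\le\max\Big\{\max_{1\le j\le n}k^jS(n-j,n),\ \frac{k^n}{1-k}S(0,n)\Big\}\qquad(n\ge1).\tag{3}$$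

## 5. Geometric decay below $3^{-1/3}$

**Step 4: the induction.** This step turns (3) into $t_n\le Cr^n$. The last term of (3) is harmless only for large $n$, so we let the constant $C$ take care of small $n$. Since $\theta/r<1$, there is $N\ge1$ with
$$\frac{\lambda}{1-k}\Big(\frac\theta r\Big)^n\le1\qquad(n\ge N).$$
Put $C=\max_{0\le l<N}t_lr^{-l}$. We claim that $t_n\le Cr^n$ for all $n$. For $n<N$ this is the choice of $C$. Let $n\ge N$ and assume the claim for all smaller indices. For $1\le j\le n$, using $r<1$ and then (1),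
$$k^jS(n-j,n)=k^j\sum_{i=1}^{j}t_{n-i}\le Cr^n\,k^j\sum_{i=1}^jr^{-i}\le Cr^n\,jk^j\,r^{-j}\le Cr^n\Big(\frac\theta r\Big)^j.\tag{4}$$
Since $j\ge1$ and $\theta/r<1$, this gives $\lambda k^jS(n-j,n)\le Cr^n\lambda\,\theta/r=Cr^n$. Taking $j=n$ in (4), we also get
$$\lambda\,\frac{k^n}{1-k}S(0,n)\le Cr^n\,\frac{\lambda}{1-k}\Big(\frac\theta r\Big)^n\le Cr^n.$$
By (3), $t_n\le\lambda\delta_n\le Cr^n$. This proves the claim.

**Step 5: the contradiction.** Since $r<1$, $\sum t_n<\infty$. So $(x_n)$ is a Cauchy orbit, and by Lemma 1 its limit is a fixed point, contrary to assumption. This proves (A). $\blacksquare$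

## 6. The chain $1,K,K^2,3$ at the critical constant

From now on
$$K=3^{1/3},\qquad k=\frac1K=3^{-1/3},\qquad h=2k.$$
For unit steps, the main term of (3) is $\max_jjk^j$. By Step 1 (with strict inequality for $j\ne3$, since $x^{1/x}$ strictly decreases on $[e,\infty)$) this maximum is $1$, attained only at $j=3$. So at this $k$ the estimate no longer excludes an orbit with all steps equal to $1$. Moreover it says what such an orbit should look like. If the bound $\delta_n\le k^3S(n-3,n)=3k^3=1$ is reached with equality all along the chain (2), then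
$$e_n=1=ke_{n-1},\qquad e_{n-1}=K=ke_{n-2},\qquad e_{n-2}=K^2=k\,d(x_{n-3},x_n),\qquad d(x_{n-3},x_n)=3,$$
and the Hausdorff distances between which the chain runs are
$$\mathcal H(Tx_{n-1},Tx_n)=1,\qquad\mathcal H(Tx_{n-2},Tx_n)=K,\qquad\mathcal H(Tx_{n-3},Tx_n)=K^2.$$
So let us aim for an orbit with $d(x_i,x_j)=\min\{|i-j|,3\}$, as in Section 1, with $\mathcal H(Tx_i,Tx_j)=g(|i-j|)$ where $g(1)=1$, $g(2)=K$, $g(3)=K^2$, and with $d(x_i,Tx_j)=g(j-i+1)$ for $j\ge i$. For $m\ge4$ we set $g(m)=h=2k$: it is at most $k$ times any distance that is at least $2$. The inequalities we need hold: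
$$g(1)=kg(2),\qquad g(2)=kg(3),\qquad g(3)=k\cdot3,\qquad g(m)=2k\le k\cdot3\quad(m\ge4).$$

But the choice $Tx_n=\{x_{n+1}\}$ is not allowed, because it makes $\mathcal H(Tx_m,Tx_n)=3$ when $|m-n|\ge3$: this is the failure of the shift on far pairs. We must add to $Tx_n$ new points, at distance $h$ or $K^2$ from $x_{m+1}$. These new points need values of $T$ too, and the new pairs must satisfy the inequality too, so further points are needed. The way through is to decide all Hausdorff distances in advance.

## 7. A second metric that prescribes Hausdorff distances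

We look for a space in which every point $v$ lies in exactly one value of $T$, say in $T(pv)$. In other words, $p:X\to X$ is a map and $Tx=p^{-1}(x)$. We also want a second metric $\rho$ on $X$, which is to be $\rho(x,y)=\mathcal H(Tx,Ty)$. The strongest way to achieve this is that every point of $Tx$ is at distance exactly $\rho(x,y)$ from $Ty$.

**Lemma 2.** Let $X$ be a nonempty set with two metrics $d,\rho$ and a map $p:X\to X$ such that, for all $x,y,u\in X$:

(i) if $x\ne y$, then $1\le d(x,y)\le3$;

(ii) $d(x,y)\ge\rho(px,py)$;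

(iii) there is $v\in X$ with $pv=y$ and $d(u,v)=\rho(pu,y)$;

(iv) if $x\ne y$, then $\rho(x,y)\le k\max\{d(x,y),\rho(px,y),\rho(py,x)\}$;

(v) $\rho(px,x)\ge1$.

Then $(X,d)$ is bounded and complete, $Tx=p^{-1}(x)$ defines a map $T:X\to CB(X)$, and
$$\mathcal H(Tx,Ty)\le k\max\{d(x,y),d(x,Ty),d(y,Tx)\},\qquad d(x,Tx)\ge1\qquad(x,y\in X).$$

*Proof.* By (i), $X$ is bounded, Cauchy sequences are eventually constant, and every subset is closed. By (iii), every $p^{-1}(y)$ is nonempty. So $T$ maps into $CB(X)$.

Let $u,y\in X$. Every $v\in Ty$ has $pv=y$, so $d(u,v)\ge\rho(pu,y)$ by (ii). By (iii), some $v\in Ty$ gives equality. Hence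
$$d(u,Ty)=\rho(pu,y)\qquad(u,y\in X).\tag{5}$$
For $u\in Tx$ we have $pu=x$, so $d(u,Ty)=\rho(x,y)$ for every $u\in Tx$; by symmetry $d(w,Tx)=\rho(x,y)$ for every $w\in Ty$. Therefore $\mathcal H(Tx,Ty)=\rho(x,y)$. For $x\ne y$, (iv) and (5) give
$$\mathcal H(Tx,Ty)=\rho(x,y)\le k\max\{d(x,y),\rho(px,y),\rho(py,x)\}=k\max\{d(x,y),d(x,Ty),d(y,Tx)\}.$$
For $x=y$ the inequality is trivial. Finally $d(x,Tx)=\rho(px,x)\ge1$ by (5) and (v). $\square$

Conditions (i), (ii), (iv), (v) are universal statements about finitely many points at a time, and they pass to increasing unions. Condition (iii) demands that points exist. On a finite set it cannot hold together with the others: it makes $p$ surjective, hence bijective, so $T$ would be single-valued, and by Section 3 it would have a fixed point. So we build $X$ as an infinite union, adding the points demanded by (iii) one at a time.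

## 8. Admissible systems

We collect the numerical facts first. From $1.44^3=2.985984<3<3.048625=1.45^3$ we get $1.44<K<1.45$, so $K^2<2.11$, and $1.37<h<1.39$. Hence
$$1<h<K<K^2<3,\quad K^2-1<1.11,\quad K^2-h<1,\quad K-1<1,\quad1+h>K^2,\quad K^3=3.\tag{6}$$

What must we know about $u$ in order to add a point $v$ with $pv=y$ and $d(u,v)=\rho(pu,y)$? This distance may be $1$, and then $k\,d(u,v)<1\le\rho(u,v)$. So (iv) for the pair $u,v$ must come from $\rho(pu,v)$ or from $\rho(pv,u)=\rho(y,u)$. The second number is given, and it is $0$ if $y=u$. So we shall set $\rho(v,u)=1$ and $\rho(v,pu)=K$. Now (iv) for the pair $v,pu$ needs a number at least $K^2$. Either $d(v,pu)\ge K^2$, which we can get if $d(u,pu)\ge K^2-1$; or we set $\rho(v,p^2u)=K^2$. In the latter case (iv) for the pair $v,p^2u$ will come from $d(v,p^2u)=3$, which we get if $d(u,p^2u)\ge2$; and the triangle inequality for $\rho$ on $u,v,p^2u$ requires $\rho(u,p^2u)\ge K^2-1$. This explains condition (P5) below.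

**Definition.** An admissible system is a quadruple $(X,d,\rho,p)$ with $X$ a finite set, $d,\rho$ metrics on $X$, and $p:X\to X$, such that for all $x,y\in X$:

- (P1) $px\ne x$ and $p^2x\ne x$;
- (P2) if $x\ne y$, then $\rho(x,y)\in\{1,h,K,K^2\}$ and $1\le d(x,y)\le3$;
- (P3) $d(x,y)\ge\rho(px,py)$;
- (P4) if $x\ne y$, then $\rho(x,y)\le k\max\{d(x,y),\rho(px,y),\rho(py,x)\}$;
- (P5) either $d(x,px)\ge K^2-1$, or both $d(x,p^2x)\ge2$ and $\rho(x,p^2x)\ge K^2-1$.

**The initial system.** Let $X_0=\{0,1,2\}$, $p(i)=i+1\bmod3$, and $d(i,j)=3$, $\rho(i,j)=h$ for $i\ne j$. Both are metrics. (P1) holds because $p$ is a $3$-cycle, and (P2) is clear. (P3) holds because $3>h$, (P4) because $h=2k\le3k$, and (P5) because $d(x,px)=3\ge K^2-1$.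

**Three additions by hand.** Let us add points along an orbit and see the chain of Section 6 appear. Start at $u=0$, $pu=1$, and take $y=0$. We add $v$ with $pv=0$ and $d(0,v)=\rho(1,0)=h$. Extending $d$ by going through $u$ and cutting off at $3$, we get $d(v,1)=d(v,2)=3$. Put $\rho(v,0)=1$, $\rho(v,1)=K$, $\rho(v,2)=h$. Then $\rho(v,0)=1=k\rho(p0,v)$, $\rho(v,1)=K\le K^2=3k=k\,d(v,1)$, and $\rho(v,2)=2k\le k\,d(v,2)$, as (P4) requires.

Next take $u=y=v$. Then $pu=0$, and we add $w$ with $pw=v$ and $d(v,w)=\rho(0,v)=1$. Here $d(v,pv)=h\ge K^2-1$, so we put $\rho(w,v)=1$, $\rho(w,0)=K$, $\rho(w,1)=\rho(w,2)=h$. We get $d(w,0)=1+h$. Now $d(w,pw)=1<K^2-1$, since $K^2>1.44^2>2.07$. So the first alternative of (P5) fails at $w$, but the second holds: $d(w,p^2w)=d(w,0)=1+h\ge2$ and $\rho(w,p^2w)=K\ge K^2-1$.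

Finally take $u=y=w$. Then $pu=v$, and we add $z$ with $pz=w$ and $d(w,z)=\rho(v,w)=1$. We put $\rho(z,w)=1$, $\rho(z,v)=K$, $\rho(z,0)=K^2$, $\rho(z,1)=\rho(z,2)=h$. The distances are $d(z,v)=2$ and $d(z,0)=\min\{3,2+h\}=3$, and (P4) for the pair $z,0$ reads $K^2\le3k$, an equality. The numbers $1,K,K^2$ occur as predicted.

## 9. Adding one point

**Extension Lemma.** Let $(X,d,\rho,p)$ be admissible, and let $u,y\in X$ with $pu\ne y$. Then there is an admissible system on $X\cup\{v\}$, with $v\notin X$, extending the given one, such that $pv=y$ and $d(u,v)=\rho(pu,y)$.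

*Proof.*

**Step 1: the metric $d$.** We extend $d$ through $u$, cut off at $3$. Put $a=\rho(pu,y)$. Since $pu\ne y$, (P2) gives $1\le a\le K^2<3$. Put $pv=y$ and
$$d(v,x)=\min\{3,\ a+d(u,x)\}\qquad(x\in X).$$
In particular $d(v,u)=a$, as required. Since $a\ge1$, we have $1\le d(v,x)\le3$. If $x\ne u$, then $a+d(u,x)\ge1+1$, so
$$d(v,x)\ge2\qquad(x\in X\setminus\{u\}).\tag{7}$$
Triangle inequalities that involve $v$: first, $d(v,x)\le d(v,x')+d(x',x)$. If $d(v,x')=3$, this holds because $d(v,x)\le3$; otherwise the right side is $a+d(u,x')+d(x',x)\ge a+d(u,x)\ge d(v,x)$. Second, $d(x,x')\le d(v,x)+d(v,x')$. If one of the terms on the right is $3$, use $d(x,x')\le3$; otherwise the right side is $2a+d(u,x)+d(u,x')\ge d(x,x')$. So $d$ is a metric on $X\cup\{v\}$.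

**Step 2: the values of $\rho$ at $v$.** By (P1), applied to $u$ and to $pu$, the points $u,pu,p^2u$ are distinct. So we may define $f(x)=\rho(v,x)$ for $x\in X$ as follows.

- Case I: $d(u,pu)<K^2-1$. Then, by (P5), $d(u,p^2u)\ge2$ and $\rho(u,p^2u)\ge K^2-1$. Put $f(u)=1$, $f(pu)=K$, $f(p^2u)=K^2$, and $f=h$ elsewhere.
- Case II: $d(u,pu)\ge K^2-1$. Put $f(u)=1$, $f(pu)=K$, and $f=h$ elsewhere.

**Step 3: $\rho$ is a metric.** For $x\ne x'$ in $X$ we need $|f(x)-f(x')|\le\rho(x,x')\le f(x)+f(x')$. Only $u$ has $f=1$, and all other values are at least $h$. So $f(x)+f(x')\ge1+h>K^2\ge\rho(x,x')$ by (6). By (6) also, any two of the numbers $1,h,K,K^2$ differ by at most $1\le\rho(x,x')$, except for the pair $1,K^2$: indeed $h-1\le K-1<1$, $K-h<K-1<1$, and $K^2-K<K^2-h<1$. The pair of values $1,K^2$ occurs only in Case I, for the points $u$ and $p^2u$, and there $K^2-1\le\rho(u,p^2u)$.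

**Step 4: (P1), (P2), (P3).** We have $pv=y\in X$ and $p^2v=py\in X$, so both differ from $v$; this is (P1). (P2) holds by Steps 1 and 2. For (P3), let $x\in X$. By (P3) in $X$ and the triangle inequality for $\rho$,
$$a+d(u,x)\ge\rho(y,pu)+\rho(pu,px)\ge\rho(y,px),$$
and $3\ge K^2\ge\rho(y,px)$. Hence $d(v,x)\ge\rho(y,px)=\rho(pv,px)$.

**Step 5: (P4) for the pairs $v,x$.** In each case we name a term of the maximum that suffices.

- $x=u$: $\rho(v,u)=1=kK=k\rho(pu,v)$.
- $x=pu$: $\rho(v,pu)=K=kK^2$. In Case I, $\rho(p(pu),v)=f(p^2u)=K^2$. In Case II, $d(v,pu)=\min\{3,a+d(u,pu)\}\ge\min\{3,1+(K^2-1)\}=K^2$.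
- $x=p^2u$ in Case I: since $a\ge1$ and $d(u,p^2u)\ge2$, we have $d(v,p^2u)=3$. And $\rho(v,p^2u)=K^2=3k=k\,d(v,p^2u)$, because $K^3=3$.
- All other $x$: here $x\ne u$ and $\rho(v,x)=h=2k\le k\,d(v,x)$ by (7).

**Step 6: (P5) for $v$.** If $y\ne u$, then $d(v,pv)=d(v,y)\ge2\ge K^2-1$ by (7). If $y=u$, then $p^2v=pu\ne u$, so $d(v,p^2v)\ge2$ by (7), and $\rho(v,p^2v)=f(pu)=K\ge K^2-1$ by (6) and $K>1.44$.

Conditions that involve only points of $X$ are unchanged, since $p$ maps $X$ to $X$ and $d,\rho,p$ were not changed there. So the new system is admissible. $\square$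

## 10. The union of the systems and the map $p^{-1}$

**Step 1: the space.** We make condition (iii) of Lemma 2 true by adding all points it asks for. Start with the initial system on $X_0$. Given the admissible system on $X_n$, list the finitely many pairs $(u,y)\in X_n\times X_n$ with $pu\ne y$, and apply the Extension Lemma to them one after the other, each time to the system obtained so far. This is possible, because earlier additions do not change $d,\rho,p$ on $X_n$. The result is the admissible system on $X_{n+1}$. Let $X=\bigcup_nX_n$, with the resulting $d,\rho,p$. As a countable union of finite sets, $X$ is countable. The metric axioms and each of (P1)–(P5) concern finitely many points, and these lie in a common $X_n$. So $d,\rho$ are metrics on $X$, and (P1)–(P5) hold on $X$.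

**Step 2: the hypotheses of Lemma 2.** (i) is part of (P2), (ii) is (P3), and (iv) is (P4). (v) follows from (P1) and (P2): $px\ne x$, so $\rho(px,x)\ge1$. For (iii), let $u,y\in X$. If $pu=y$, take $v=u$: then $pv=y$ and $d(u,v)=0=\rho(pu,y)$. If $pu\ne y$, then $u,y\in X_n$ for some $n$, and a point $v$ with $pv=y$ and $d(u,v)=\rho(pu,y)$ was added in passing to $X_{n+1}$.

**Step 3: conclusion.** By Lemma 2, $(X,d)$ is bounded and complete, the map $Tx=p^{-1}(x)$ goes from $X$ to $CB(X)$, and with $k=3^{-1/3}$
$$\mathcal H(Tx,Ty)\le k\max\{d(x,y),\,d(x,Ty),\,d(y,Tx)\},\qquad d(x,Tx)\ge1\qquad(x,y\in X).$$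
By (i), $d(x,y)\ge1$ for $x\ne y$. So $T$ has no fixed point, and not even approximate fixed points, because $d(x,Tx)$ is bounded below by $1$. As noted after the Theorem, the same $T$ is a $k$-set-valued quasi-contraction for every $k\in[3^{-1/3},1)$. This proves (B). $\blacksquare$

The space in (B) is bounded, and the terms $d(x,Tx)$ and $d(y,Ty)$ do not occur in its inequality. So neither assuming that $X$ is bounded nor dropping these two terms from the maximum improves the constant $3^{-1/3}$.
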